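# Idempotent ultrafilters with trivial maximal group on free semigroups, in ZFC

## 1. Filters of words assembled from blocks

Let $X$ be a countably infinite set, let $S$ be the free semigroup on $X$ (all nonempty words), and let $M=S\cup\{1\}$ be the free monoid. For $s\in M$ and $B\subseteq M$ put
$$s^{-1}B=\{v\in M: sv\in B\},$$
the set of continuations that carry $s$ into $B$. Note that $t^{-1}(s^{-1}B)=(st)^{-1}B$. A *filter* on $M$ is a nonempty family of subsets closed under supersets and finite intersections; it is *proper* if it does not contain $\emptyset$. For a filter $\mathcal F$ put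
$$\mathcal FB=\{s\in M: s^{-1}B\in\mathcal F\},$$
the set of words from which $\mathcal F$-most continuations land in $B$.

**Definition (idempotent filter).** A proper filter $\mathcal F$ on $M$ with $S\in\mathcal F$ is *idempotent* if $F\in\mathcal F$ implies $\mathcal FF\in\mathcal F$.

Here is the construction on which everything below turns. Let $\mathcal Q$ be a proper filter on $M$. Think of its members as sets of permitted *blocks*. A *rule* is a function $K:M\to\mathcal Q$, $u\mapsto K_u$. It says which block may come next when $u$ has been read so far. Put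
$$W_K=\{b_1b_2\cdots b_n:\ n\ge 1,\ b_i\in K_{b_1\cdots b_{i-1}}\text{ for }1\le i\le n\},$$
where the empty product is $1$. Let $\mathcal G(\mathcal Q)$ be the family of all supersets of sets $W_K$, where $K$ runs over all rules.

**Lemma 1.1.** $\mathcal G=\mathcal G(\mathcal Q)$ is a proper filter, and $G\in\mathcal G$ implies $\mathcal GG\in\mathcal G$. So $\mathcal G$ is idempotent as soon as $S\in\mathcal G$.

**Proof.** Given rules $K,K'$, the rule $K''_u=K_u\cap K'_u$ satisfies $W_{K''}\subseteq W_K\cap W_{K'}$, so $\mathcal G$ is closed under intersections. Sequences of length $n=1$ give $W_K\supseteq K_1\ne\emptyset$, so $\mathcal G$ is proper. Now let $G\supseteq W_K$ and $u=b_1\cdots b_n\in W_K$. Let $K^u$ be the shifted rule $K^u_v=K_{uv}$. If $b_{n+1},\dots,b_{n+m}$ is a sequence permitted by $K^u$, then $b_1,\dots,b_{n+m}$ is permitted by $K$. Hence $uW_{K^u}\subseteq W_K$, that is, $u^{-1}G\supseteq W_{K^u}\in\mathcal G$. So every $u\in W_K$ lies in $\mathcal GG$, and $\mathcal GG\in\mathcal G$. $\square$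

Two examples. If $\mathcal Q$ consists of all sets containing the letter $a$, the smallest possible $W_K$ is $\{a^n:n\ge1\}$, and $\mathcal G(\mathcal Q)$ is the filter of its supersets. If $\mathcal Q$ is generated by the cofinite subsets of $X$ (blocks are single letters), then a typical $W_K$ is the set of words in which each letter avoids a finite set that depends on everything read before it.

What is this for? Suppose idempotent filters $\mathcal F_0\subseteq\mathcal F_1\subseteq\cdots$ form a chain, of any ordinal length, whose union $p$ is an ultrafilter. If $F\in\mathcal F_\alpha$, then $\{s:s^{-1}F\in p\}\supseteq\mathcal F_\alpha F\in p$, and we shall see in a moment that this says that $p$ is an idempotent of $\beta S$. So an idempotent ultrafilter can be built one subset of $S$ at a time, and each step may replace the current filter by some $\mathcal G(\mathcal Q)$. Our blocks will be words $wcv$ in which $c$ ends with a specially marked letter, a *checkpoint*. Since $K_u$ may depend on all of $u$, we can control what is true at each checkpoint. This control will make $p$ the only element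 of its maximal group.

## 2. Maximal groups in $\beta S$ and the statements to be proved

Let $S$ for the moment be any discrete semigroup. The points of $\beta S$ are the ultrafilters on $S$; the sets $\overline B=\{x\in\beta S:B\in x\}$, $B\subseteq S$, are clopen and form a base, and $\beta S$ is compact Hausdorff. An element $s\in S$ is identified with the principal ultrafilter at $s$, and $S^*=\beta S\setminus S$. The product is
$$B\in xy\iff\{s\in S:\ s^{-1}B\in y\}\in x .$$
It is associative, extends the product of $S$, and makes $\rho_y:x\mapsto xy$ continuous for every $y\in\beta S$ and $\lambda_s:x\mapsto sx$ continuous for every $s\in S$. If $S$ is a subsemigroup of $G$, then $\beta S$ is identified with the subsemigroup $\{x\in\beta G:S\in x\}$ of $\beta G$. We shall use *Ellis' theorem*: a nonempty compact Hausdorff right topological semigroup contains an idempotent.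

**Definition (maximal group).** For an idempotent $p\in\beta S$, $H(p)$ is the largest subgroup of $\beta S$ with identity $p$. Explicitly, $q\in H(p)$ if and only if $q=pq=qp$ and there is $r=pr=rp$ with $qr=rq=p$. (These $q$ form a group, since $q_1q_2$ has inverse $r_2r_1$.) It is *trivial* if $H(p)=\{p\}$.

The background, as given with the problem, is as follows.

1. If $S$ is infinite and cancellative with $|S|=\kappa$, then some $H(p)$ contains a copy of the free group on $2^{2^\kappa}$ generators.
2. Let $S$ and $G$ be the free semigroup and the free group on countably many generators. Under Martin's Axiom there is an idempotent $p\in\beta S$ whose maximal groups in $\beta S$ and in $\beta G$ are both $\{p\}$.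
3. The ultrafilters used for item 2 are essentially equivalent to ordered union ultrafilters, whose existence is independent of ZFC.

The problem is posed in "The Research of Thirteen Students at Howard University" (http://nhindman.us/research/studentsresearch.pdf): "We do not know whether it can be proved in ZFC that there are trivial maximal groups in $\beta S$ for the free semigroup on two or countably many generators, or on any cancellative semigroup, for that matter." So we ask whether ZFC proves that there is an idempotent $p\in S^*$ with $H(p)=\{p\}$ when (a) $S$ is free on two generators; (b) $S$ is free on countably infinitely many generators; (c) $S$ is at least one suitable infinite cancellative semigroup. Idempotents in $S$ itself are excluded, and so are finite $S$, for which $\beta S=S$ is a group. The answer is yes in all three cases.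

**Definition (property $(\dagger)$).** An idempotent $p\in\beta S$ has $(\dagger)$ in $\beta S$ if for all $q,r\in\beta S$: $q=qp$ and $p=qr$ imply $q=p$.

If $q\in H(p)$ has inverse $r$, then $q=qp$ and $p=qr$. So $(\dagger)$ implies $H(p)=\{p\}$.

**Theorem 2.1 (ZFC).** Let $S$ be the free semigroup on a countably infinite set $X$. There is an idempotent $p\in S^*$ with $(\dagger)$ such that, for every finite $E\subseteq X$, the set of words without letters in $E$ belongs to $p$. In fact there are $2^{\mathfrak c}$ such $p$.

**Theorem 2.2 (ZFC).** Let $\kappa\ge1$ be a cardinal, and let $F_\kappa$, $G_\kappa$ be the free semigroup and the free group on $\kappa$ generators.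

1. If $\kappa\ge2$, there are at least $2^{\mathfrak c}$ idempotents $p\in F_\kappa^*$ which have $(\dagger)$ in $\beta F_\kappa$ and satisfy $H_{F_\kappa}(p)=H_{G_\kappa}(p)=\{p\}$. (For $\kappa\le\omega$ there are exactly $2^{\mathfrak c}$, since $|\beta F_\kappa|=2^{\mathfrak c}$.)
2. If $\kappa=1$, no idempotent in $F_1^*$ or $G_1^*$ has a trivial maximal group.

**Proposition 2.3.** If $S$ is an infinite cancellative monoid with a central unit $g\ne1$ (for example, an infinite group with nontrivial center), then $H(p)\ne\{p\}$ for every idempotent $p\in S^*$.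

Here $H_{F_\kappa}$ and $H_{G_\kappa}$ denote maximal groups in $\beta F_\kappa$ and $\beta G_\kappa$. Theorem 2.1 answers (b). Part 1 of Theorem 2.2 with $\kappa=2$ answers (a), and hence (c), as $F_2$ is infinite and cancellative. It also gives the conclusion of background item 2 without Martin's Axiom. Proposition 2.3 shows that the positive answer to (c) does not extend to all infinite cancellative $S$.

## 3. Central translates: $\mathbb N$, $\mathbb Z$, and central units

We start with the cases that can be done by hand; they are negative.

**Proof of Theorem 2.2, part 2.** Here $F_1=\mathbb N=\{1,2,\dots\}$ and $G_1=\mathbb Z$, written additively. Let $p\in\mathbb Z^*$ be idempotent. Each integer is central in $\beta\mathbb Z$: the maps $x\mapsto k+x$ and $x\mapsto x+k$ are continuous and agree on $\mathbb Z$. So $(k+p)+(l+p)=(k+l)+(p+p)=(k+l)+p$, and $\{k+p:k\in\mathbb Z\}$ is a group with identity $p$.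

It is nontrivial. If the set $D$ of odd integers belonged to $p$, then for every $s\in D$ the set $\{v:s+v\in D\}$ of even integers would not belong to $p$. So $\{s:\{v:s+v\in D\}\in p\}$ would miss $D$, and $D\notin p+p=p$, a contradiction. Hence the even integers belong to $p$, the odd ones belong to $1+p$, and $1+p\ne p$.

If $p\in\mathbb N^*$, then $k+p\in\mathbb N^*$ for all $k\in\mathbb Z$: since $p$ is nonprincipal, $\{n\in\mathbb N:k+n\ge1\}\in p$. So this is a subgroup of $\beta\mathbb N$ too, and $H(p)\ne\{p\}$ in $\beta\mathbb N$ as well as in $\beta\mathbb Z$. $\square$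

Consequently not every idempotent of $F_2^*$ can do for case (a): if $p$ is a nonprincipal idempotent that contains $\{a^n:n\ge1\}$, then $H(p)$ is nontrivial, because $\beta(\{a\}^+)\subseteq\beta F_2$ contains the group just found.

**Proof of Proposition 2.3.** The inverse $g^{-1}$ is also central. For $n\in\mathbb Z$ we have $g^nx=xg^n$ for all $x\in\beta S$, since both sides are continuous in $x$ and agree on $S$. So $(g^np)(g^mp)=g^{n+m}p$, and $\{g^np:n\in\mathbb Z\}$ is a group with identity $p$, contained in $H(p)$. We show that $gp\ne p$. The map $s\mapsto gs$ is a bijection of $S$, and it has no fixed point, since $gs=s=1s$ would give $g=1$. Its orbits are cycles of length at least $2$ or two-sided infinite paths. Each can be colored with three colors so that $s$ and $gs$ always have different colors. So $S=S_0\cup S_1\cup S_2$ with $gS_i\cap S_i=\emptyset$. Some $S_i$ belongs to $p$; then $gS_i\in gp$, so $gp\ne p$. $\square$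

From now on, until Section 10, $S$ and $M$ are the free semigroup and free monoid on the countably infinite set $X$.

## 4. The calculus of the sets $xB$

An ultrafilter on $M$ either contains $S$ or is principal at $1$, so $\beta M=\beta S\cup\{1\}$. For $x\in\beta M$ and $B\subseteq M$ put
$$xB=\{s\in M:s^{-1}B\in x\},$$
the same notation as $\mathcal FB$ for filters. By the definition of the product,
$$B\in xy\iff yB\in x. \tag{4.1}$$
Also $B\in x\iff 1\in xB$, and $1B=B$.

A small example, to be used in Section 5. Let $\mathrm{Ev}$ and $\mathrm{Od}$ be the sets of words of even and odd length, with $1\in\mathrm{Ev}$. If $\mathrm{Od}\in x$, then $x\,\mathrm{Ev}=\mathrm{Od}$ and $x\,\mathrm{Od}=\mathrm{Ev}$; if $\mathrm{Ev}\in x$, then $x\,\mathrm{Ev}=\mathrm{Ev}$ and $x\,\mathrm{Od}=\mathrm{Od}$.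

The following rules hold for $x,y\in\beta M$ and a filter $\mathcal F$.

Shifts commute with the operation:
$$s^{-1}(xB)=x(s^{-1}B),\qquad s^{-1}(\mathcal FB)=\mathcal F(s^{-1}B), \tag{4.2}$$
since both sides consist of the $t$ with $(st)^{-1}B\in x$ (resp. $\in\mathcal F$).

The operation is an action:
$$(xy)B=x(yB). \tag{4.3}$$
Indeed $s\in(xy)B\iff s^{-1}B\in xy\iff y(s^{-1}B)\in x\iff s^{-1}(yB)\in x\iff s\in x(yB)$.

It respects Boolean operations, because $s^{-1}(\cdot)$ does: if $B\subseteq B'$ then $xB\subseteq xB'$, and
$$x(B\cap B')=xB\cap xB',\quad x(M\setminus B)=M\setminus xB,\quad \mathcal F(B\cap B')=\mathcal FB\cap\mathcal FB'. \tag{4.4}$$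
If $\mathcal F\subseteq x$, then $\mathcal FB\subseteq xB$.

It is continuous in $x$: for fixed $B$ the map $\beta M\to2^M$, $x\mapsto xB$, is continuous, as $\{x:s\in xB\}=\{x:s^{-1}B\in x\}$ is clopen for each $s$. Since $M$ is countable, $2^M$ is *compact metrizable*. This will matter.

For a proper filter $\mathcal F$ with $S\in\mathcal F$ put $T_{\mathcal F}=\{x\in\beta M:\mathcal F\subseteq x\}$, a nonempty closed subset of $\beta S$. Suppose $\mathcal F$ is idempotent. Then
$$T_{\mathcal F}\text{ is a subsemigroup}: \tag{4.5}$$
for $x,y\in T_{\mathcal F}$ and $F\in\mathcal F$ we have $yF\supseteq\mathcal FF\in\mathcal F\subseteq x$, so $F\in xy$. Moreover, for $F\in\mathcal F$ put $F^\star=F\cap\mathcal FF\in\mathcal F$. Then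
$$s\in F^\star\ \Longrightarrow\ s^{-1}F\in\mathcal F\ \text{ and }\ s^{-1}F^\star\in\mathcal F, \tag{4.6}$$
because $s^{-1}F^\star=s^{-1}F\cap\mathcal F(s^{-1}F)$ by (4.2), $s^{-1}F\in\mathcal F$, and $\mathcal F$ is idempotent.

For example, for finite $E\subseteq X$ let $S_E$ be the set of words in $S$ with no letter in $E$. Since $S_E\cap S_{E'}=S_{E\cup E'}\ne\emptyset$, these sets generate a proper filter $\mathcal F_0$. If $F\supseteq S_E$ and $s\in S_E$, then $s^{-1}F\supseteq S_E$; so $\mathcal F_0F\supseteq S_E$, and $\mathcal F_0$ is idempotent.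

## 5. Prefix-closed sets and checkpoints

How can we force $q=p$ from $q=qp$ and $p=qr$? It is enough to show that $A\in p$ implies $A\in q$. Call $C\subseteq M$ *prefix-closed* if $wv\in C$ implies $w\in C$.

**Lemma 5.1.** If $C$ is prefix-closed and $C\in xy$ with $x,y\in\beta M$, then $C\in x$.

**Proof.** $\{w:w^{-1}C\in y\}\in x$. For each such $w$ the set $w^{-1}C$ is nonempty, so some $wv\in C$, and then $w\in C$. $\square$

So $p=qr$ transfers prefix-closed sets from $p$ to $q$. On the other hand, $q=qp$ gives $A\in q\iff pA\in q$. The first plan that suggests itself is therefore to build $p$ so that every $A\in p$ has a prefix-closed $C\in p$ with $C\subseteq pA$. Then $C\in q$, so $pA\in q$, so $A\in q$.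

This plan fails, for every idempotent $p\in\beta S$, already at $A=\mathrm{Ev}\cap S$. First, $A\in p$: if $\mathrm{Od}\in p$, then $p\,\mathrm{Od}=\mathrm{Ev}\notin p$, so $\mathrm{Od}\notin pp=p$, a contradiction. Next, $pA\subseteq p\,\mathrm{Ev}=\mathrm{Ev}$. But a prefix-closed set of words of even length contains no word of length $\ge1$, since such a word has a prefix of length $1$. So $C\subseteq\{1\}$, and $C\notin p$. The plan asks for good behavior at *every* prefix, and that is too much.

The way out is to ask only for the prefixes that end at a checkpoint, and to measure what comes after a checkpoint not by $p$ but by another ultrafilter $\sigma$.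

**Lemma 5.2 (checkpoint lemma).** Let $p\in\beta S$, $A\subseteq S$, $\sigma\in\beta M$ and $L,C\subseteq M$ be such that

1. $wL\subseteq L$ for all $w\in M$;
2. $C$ is prefix-closed and $C\in p$;
3. $C\cap L\subseteq\sigma A$;
4. $p=x\sigma$ for some $x\in\beta M$ with $L\in x$.

If $q,r\in\beta S$ satisfy $q=qp$ and $p=qr$, then $A\in q$.

**Proof.** By Lemma 5.1, $C\in p=qr$ gives $C\in q$. Now $q=qp=q(x\sigma)=(qx)\sigma$, so Lemma 5.1 applied to $C\in(qx)\sigma$ gives $C\in qx$. Also $L\in qx$, because $w^{-1}L\supseteq L\in x$ for all $w\in M$, that is, $xL=M\in q$. Hence $\sigma A\supseteq C\cap L$ belongs to $qx$, which by (4.1) means $A\in(qx)\sigma=q$. $\square$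

The parity obstruction disappears. Mark some letters, let $L$ be the set of words whose last letter is marked, and let $C$ be the set of words all of whose prefixes in $L$ have odd length. This $C$ is prefix-closed. If $\mathrm{Od}\in\sigma$, then $\sigma(\mathrm{Ev}\cap S)=\mathrm{Od}$: for odd $s$ the set $s^{-1}(\mathrm{Ev}\cap S)$ is $\mathrm{Od}$, and for even $s$ it is contained in $\mathrm{Ev}$. So $C\cap L\subseteq\sigma A$. Words that belong to $C$ are easy to produce: string together blocks $wcv$ with $w,v$ unmarked, $c$ marked only at its last letter, and both $wc$ and $v$ of odd length.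

Condition 4 will be secured through the filter.

**Lemma 5.3.** Let $p,\sigma\in\beta M$ and $L\subseteq M$. If $\{sv:s\in L,\ v\in E_s\}\in p$ for all choices of sets $E_s\in\sigma$ $(s\in L)$, then $p=x\sigma$ for some $x\in\beta M$ with $L\in x$.

**Proof.** Otherwise $p$ lies outside the compact set $\rho_\sigma(\overline L)$. So there is $R\in p$ with $R\notin x\sigma$ for all $x\in\overline L$. Taking $x=s\in L$, we get $s^{-1}R\notin\sigma$, so $E_s:=M\setminus s^{-1}R\in\sigma$. Then $\{sv:s\in L,v\in E_s\}$ belongs to $p$ but is disjoint from $R$, a contradiction. $\square$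

So the task is as follows. By recursion of length $\mathfrak c$, for each $B\subseteq S$, put $A=B$ or $A=S\setminus B$ into the filter together with a checkpoint set $L$, a prefix-closed $C$, and all sets $\{sv:s\in L,v\in E_s\}$. There are $\mathfrak c$ steps and $\sigma$ changes at each of them. We need enough fresh kinds of checkpoints to last through all steps.

## 6. Independent marks on letters

**A family of $\mathfrak c$ kinds of marks.** Fix functions $d_i:X\to\{0,1\}$, $i\in\mathfrak c$, which are *independent*: for all finite $J\subseteq\mathfrak c$ and $t\in\{0,1\}^J$ there are infinitely many $x\in X$ with $d_i(x)=t(i)$ for all $i\in J$. They exist. Identify $X$ with the countable set $\{(n,\mathcal A):n\in\omega,\ \mathcal A\subseteq\mathcal P(n)\}$, index by subsets $Y\subseteq\omega$, and let $d_Y(n,\mathcal A)=1$ iff $Y\cap n\in\mathcal A$. Given finitely many distinct $Y$'s and a pattern $t$, for all large $n$ the traces $Y\cap n$ are distinct, and $\mathcal A=\{Y\cap n:t(Y)=1\}$ realizes $t$.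

A letter $x$ is *$i$-marked* if $d_i(x)=1$. Put

* $O_i=\{w\in M:\text{no letter of }w\text{ is }i\text{-marked}\}$, and $\hat O_K=\{x\in\beta M:O_i\in x\text{ for all }i\in K\}$ for $K\subseteq\mathfrak c$;
* $L_j=\{w\in S:\text{the last letter of }w\text{ is }j\text{-marked}\}$;
* for finite $J\subseteq\mathfrak c$ and $t\in\{0,1\}^J$: $Z(J,t)$, the set of $w\in S$ whose last letter $x$ has $d_i(x)=t(i)$ for $i\in J$, and which have at no other position an $i$-marked letter, for any $i\in J$.

We write $Z(J,0)$ if $t$ is constantly $0$. For example, if $x$ is marked for $i$ but not for $j$, and $y$ is marked for neither, then $yyx\in Z(\{i,j\},t)$ with $t(i)=1$, $t(j)=0$, while $xyx$ lies in no $Z(\{i,j\},t)$.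

These facts are immediate. We have $wL_j\subseteq L_j$ for $w\in M$. The set $O_i$ is a submonoid with $s^{-1}O_i\supseteq O_i$ for $s\in O_i$, so $\hat O_K$ is a closed submonoid of $\beta M$: if $O_i\in x,y$, then $yO_i\supseteq O_i\in x$. Further, $Z(\emptyset,\emptyset)=S$, $Z(\{i\},0)\subseteq O_i$, and
$$Z(J,t)\cap Z(J',t')=Z(J\cup J',t\cup t')\quad\text{if }t,t'\text{ agree on }J\cap J', \tag{6.1}$$
$$w\in\bigcap_{i\in J}O_i,\ c\in Z(J,t)\ \Longrightarrow\ wc\in Z(J,t). \tag{6.2}$$

**Definition ($K$-independent filter).** For $K\subseteq\mathfrak c$, a filter $\mathcal P$ on $M$ is *$K$-independent* if $P\cap Z(J,t)\ne\emptyset$ for all $P\in\mathcal P$, finite $J\subseteq K$, $t\in\{0,1\}^J$. (It is then proper.)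

For example, $\{M\}$ is $\mathfrak c$-independent, since $Z(J,t)$ contains letters. The filter generated by $O_i$ is not $\{i\}$-independent, since $O_i\cap Z(\{i\},1)=\emptyset$. It is $(\mathfrak c\setminus\{i\})$-independent, since a letter can have any pattern on $J\not\ni i$ together with $d_i=0$.

We shall often use the following. If $\mathcal P$ is $K$-independent, $J\subseteq K$ is finite and $t\in\{0,1\}^J$, then
$$\text{the filter generated by }\mathcal P\cup\{Z(J,t)\}\text{ is }(K\setminus J)\text{-independent}, \tag{6.3}$$
because $P\cap Z(J,t)\cap Z(J',t')=P\cap Z(J\cup J',t\cup t')\ne\emptyset$ for finite $J'\subseteq K\setminus J$.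

## 7. Systems and the one-step lemma

**Definition (system).** A *system* is a triple $(\mathcal F,I,\tau)$ where $\mathcal F$ is an idempotent filter, $I\subseteq\mathfrak c$ with $|I|=\mathfrak c$, $\tau\in\hat O_I$, and

(Ind) $\tau F\cap Z(J,t)\ne\emptyset$ for all $F\in\mathcal F$, finite $J\subseteq I$, $t\in\{0,1\}^J$.

Here $I$ is the stock of marks not yet used, and $\tau$ is an unmarked ending. The condition (Ind) says that we can find a word $s$ with any prescribed last-letter pattern which $\tau$-many endings carry into $F$.

*Example.* $(\mathcal F_0,\mathfrak c,1)$ is a system, with $\mathcal F_0$ generated by the sets $S_E$ as in Section 4. Indeed $1\in\hat O_{\mathfrak c}$, $1F=F$, and $S_E\cap Z(J,t)$ contains one-letter words, since each pattern is realized by infinitely many letters.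

**Lemma 7.1 (one step).** Let $(\mathcal F,I,\tau)$ be a system and $B\subseteq S$. There are $A\in\{B,S\setminus B\}$, $e\in T_{\mathcal F}$, $I^+\subseteq I$ with $I\setminus I^+$ countable, and distinct $j,k\in I$ such that for each $\varepsilon\in\{0,1\}$ there is a filter $\mathcal G$ for which, with $\sigma=\tau e\in\beta S$:

1. $(\mathcal G,I^+,\sigma)$ is a system and $\mathcal F\subseteq\mathcal G$;
2. $A\in\mathcal G$, and there is a prefix-closed $C\subseteq M$ with $C\in\mathcal G$ and $C\cap L_j\subseteq\sigma A$;
3. for all choices $E_s\in\sigma$ $(s\in L_j)$: $\{sv:s\in L_j,v\in E_s\}\in\mathcal G$;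
4. $\mathcal G$ contains the set $V_\varepsilon$ of all words that have a $j$-marked letter and whose first $j$-marked letter $x$ satisfies $d_k(x)=\varepsilon$.

Items 2 and 3 are the hypotheses of Lemmas 5.2 and 5.3. Item 1 keeps the recursion going, and item 4 serves only to count.

Item 3 explains why $\tau$ is needed. Take $i\in I^+$ and $E_s=O_i\cap S$, which belongs to $\sigma$ since $\sigma\in\hat O_{I^+}\cap\beta S$. Then $\mathcal G$ contains a set of words whose last letter is not $i$-marked, and this set is disjoint from $Z(\{i\},1)$. So $(\mathcal G,I^+,1)$ is *not* a system. The freedom to prescribe marks survives only at the place where the $\sigma$-part has been cut off.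

The plan of the proof is a loop between two sets. We shall find $D_1\ni1$ and $D_0=\sigma A$ with two properties. From a word in $D_0$, $\sigma$-many $v$ lead into $A\cap D_1$. From a word in $D_1$, suitable $w$ and then suitable $c$, with a mark on the last letter of $c$, lead into $D_0$. A sequence of blocks $wcv$ then runs
$$D_1\xrightarrow{\;wc\;}D_0\xrightarrow{\;v\;}A\cap D_1\xrightarrow{\;wc\;}D_0\xrightarrow{\;v\;}A\cap D_1\cdots$$
and the checkpoints lie in $D_0=\sigma A$. The arrow $D_0\to A\cap D_1$ will come from an idempotent. The return $D_1\to D_0$ is the hard part; it will come from minimality.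

## 8. Proof of the one-step lemma

Let $T=T_{\mathcal F}$. For countable $J\subseteq I$ put $T_J=T\cap\hat O_{I\setminus J}$. By (4.5) this is a closed subsemigroup, and it increases with $J$. Put
$$T^c=\bigcup\{T_J:J\subseteq I\text{ countable}\}.$$
This is a semigroup, since the $T_J$ are increasing and the union of two countable sets is countable.

Why this union? To run the return we shall spend countably many indices to decide certain sets. Which indices are spent depends on $D_0$, which in turn depends on the minimal object we choose. So minimality must hold with respect to all $T_J$ at once. But $T^c$ need not be closed, and the usual compactness arguments for minimal left ideals do not apply to it directly. Step 2 repairs this by working in the metrizable space $2^M$.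

**Step 1: each $T_J$ is nonempty.** We need points to work with. The sets $\tau F$ $(F\in\mathcal F)$ and $Z(J',0)$ ($J'\subseteq I$ finite) have the finite intersection property, by (Ind), (6.1), and $\tau F\cap\tau F'=\tau(F\cap F')$. Let $y_0\in\beta M$ contain all of them. By (4.1), $\tau F\in y_0$ means $F\in y_0\tau$, so $y_0\tau\in T$. As $Z(\{i\},0)\subseteq O_i$, we have $y_0\in\hat O_I$, so $y_0\tau\in\hat O_I$. Hence $y_0\tau\in T\cap\hat O_I\subseteq T_J$.

**Step 2: orbits under $T^c$ are closed.** We show that for every $D\subseteq M$ the set $T^cD:=\{xD:x\in T^c\}$ is closed in $2^M$. As $2^M$ is metrizable, sequences suffice. Let $x_nD\to D'$ with $x_n\in T_{J_n}$. Put $J=\bigcup_nJ_n$, which is countable. All $x_nD$ lie in $T_JD$, which is compact as the continuous image of the compact set $T_J$. So $D'\in T_JD\subseteq T^cD$.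

**Step 3: a minimal set $N$, an idempotent $e$, and the sets $A,D_1,D_0$.** This step produces the arrow $D_0\to A\cap D_1$. Call $N\subseteq2^M$ *invariant* if $xD\in N$ whenever $D\in N$ and $x\in T^c$. By (4.3), $x(yD)=(xy)D$, so each $T^cD$ is invariant. By Steps 1 and 2, $T^cB$ is nonempty, closed and invariant. A chain of nonempty closed invariant sets has, by compactness, a nonempty intersection, which is closed and invariant. So Zorn's lemma gives a minimal nonempty closed invariant $N\subseteq T^cB$. For $D\in N$ the set $T^cD\subseteq N$ is nonempty, closed and invariant; by minimality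
$$T^cD=N\quad\text{for all }D\in N. \tag{8.1}$$

Pick a point of $N$, say $x_0B$ with $x_0\in T_{J_0}$, $J_0$ countable. The set $\{x\in T_{J_0}:xB\in N\}$ is nonempty, it is closed because $x\mapsto xB$ is continuous, and it is a left ideal of $T_{J_0}$, since $(yx)B=y(xB)\in N$ for $y\in T_{J_0}$. So it is a compact right topological semigroup, and Ellis' theorem gives an idempotent $e$ in it. Thus $e\in T\cap\hat O_{I\setminus J_0}$, $ee=e$, $eB\in N$.

If $B\in e$, put $A=B$. Otherwise put $A=S\setminus B$, which belongs to $e$ since $S\in e$, and replace $N$ by $\{M\setminus D:D\in N\}$. As $x(M\setminus D)=M\setminus xD$, complementation is a homeomorphism of $2^M$ that commutes with the action, so the new $N$ is again minimal nonempty closed invariant, and (8.1) still holds. In this second case $eA=M\setminus eB$: for $s\in M$ we have $s^{-1}A=s^{-1}S\setminus s^{-1}B$ and $s^{-1}S\supseteq S\in e$, so $s^{-1}A\in e$ iff $s^{-1}B\notin e$. In both cases, with $D_1:=eA$,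
$$D_1\in N,\qquad 1\in D_1,\qquad eD_1=(ee)A=D_1, \tag{8.2}$$
where the middle statement is $A\in e$. Put $\sigma=\tau e$ and $D_0=\tau D_1$. As $eS=M$, we have $\sigma\in\beta S$. Moreover
$$\sigma A=\tau(eA)=D_0,\qquad\sigma D_1=\tau(eD_1)=D_0,\qquad\text{so}\quad D_0=\sigma A\cap\sigma D_1=\sigma(A\cap D_1). \tag{8.3}$$
Thus $s\in D_0$ means that $\sigma$-many $v$ satisfy $sv\in A\cap D_1$.

**Step 4: a filter that decides all sets $u^{-1}D_0$ and still has free marks.** We shall need an ultrafilter $y$ with unmarked words in Step 5, so as to stay in $T^c$, but marked words $c$ in the blocks. An ultrafilter cannot serve both purposes. A filter can, if it already decides everything that matters about $D_0$.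

Let $\mathcal P_0$ be the filter generated by $\{\tau F:F\in\mathcal F\}$, a family closed under intersections. It is $I$-independent by (Ind). Put $I_0=I$, and enumerate $\{u^{-1}D_0:u\in M\}$ as $B_0,B_1,\dots$, possibly with repetitions. Suppose we have an $I_n$-independent filter $\mathcal P_n$ with $I\setminus I_n$ finite.

* If $P\cap B_n\cap Z(J,t)\ne\emptyset$ for all $P\in\mathcal P_n$, finite $J\subseteq I_n$ and $t$, let $\mathcal P_{n+1}$ be generated by $\mathcal P_n\cup\{B_n\}$ and put $I_{n+1}=I_n$. Then $\mathcal P_{n+1}$ is $I_{n+1}$-independent.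
* Otherwise there are $P\in\mathcal P_n$, finite $J\subseteq I_n$ and $t$ with $P\cap B_n\cap Z(J,t)=\emptyset$. Let $\mathcal P_{n+1}$ be generated by $\mathcal P_n\cup\{Z(J,t)\}$ and put $I_{n+1}=I_n\setminus J$. By (6.3) it is $I_{n+1}$-independent, and it contains $M\setminus B_n\supseteq P\cap Z(J,t)$.

Let $\mathcal P=\bigcup_n\mathcal P_n$ and $J_1=J_0\cup(I\setminus\bigcap_nI_n)$, a countable set. Then $\mathcal P$ is $(I\setminus J_1)$-independent and contains each $u^{-1}D_0$ or its complement. Put
$$U=\{u\in M:u^{-1}D_0\in\mathcal P\}.\qquad\text{For every ultrafilter }y\supseteq\mathcal P:\quad yD_0=U. \tag{8.4}$$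

**Step 5: the return, $zU=D_1$.** Choose an ultrafilter $y\supseteq\mathcal P$ containing all $Z(J',0)$, $J'\subseteq I\setminus J_1$ finite; this is possible by independence and (6.1). Then $\tau F\in y$ for $F\in\mathcal F$, so $y\tau\in T$. Also $y\in\hat O_{I\setminus J_1}$ and $\tau\in\hat O_I$, so $y\tau\in\hat O_{I\setminus J_1}$. Hence $y\tau\in T_{J_1}\subseteq T^c$, and $(y\tau)D_1\in N$ because $N$ is invariant. By (8.1) applied to $D=(y\tau)D_1$ we have $D_1\in N=T^c\big((y\tau)D_1\big)$, so there is $z\in T^c$ with $z\big((y\tau)D_1\big)=D_1$. As $(y\tau)D_1=y(\tau D_1)=yD_0=U$,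
$$zU=D_1. \tag{8.5}$$
So $u\in D_1$ means that for $z$-many $w$ we have $uw\in U$, and then for $\mathcal P$-many $c$ we have $uwc\in D_0$. This is the wanted return.

Choose a countable $J$ with $J_1\subseteq J\subseteq I$ and $z\in\hat O_{I\setminus J}$. Choose distinct $j,k\in I\setminus J$ and put $I^+=I\setminus(J\cup\{j,k\})$. Then $I\setminus I^+$ is countable, and $e,\tau,\sigma,z\in\hat O_{I\setminus J}$. Nothing so far depends on $\varepsilon$.

**Step 6: the block filter $\mathcal Q$ and $\mathcal G=\mathcal G(\mathcal Q)$.** Now we place the marks. Fix $\varepsilon$ and let $Z^\varepsilon=Z(\{j,k\},t)$ with $t(j)=1$, $t(k)=\varepsilon$. Let $\mathcal P'$ be the filter generated by $\mathcal P\cup\{Z^\varepsilon\}$; by (6.3) it is $I^+$-independent. Define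
$$\mathcal Q=\{Q\subseteq M:\ \{w\in M:w^{-1}(\sigma Q)\in\mathcal P'\}\in z\}. \tag{8.6}$$
So $Q\in\mathcal Q$ says: for $z$-many $w$, for $\mathcal P'$-many $c$, for $\sigma$-many $v$, $wcv\in Q$. This is a proper filter. It is upward closed and contains $M$. It is closed under intersections, because $w^{-1}(\sigma(Q\cap Q'))=w^{-1}(\sigma Q)\cap w^{-1}(\sigma Q')$. It does not contain $\emptyset$, since $\sigma\emptyset=\emptyset$ and $\mathcal P'$ is proper. Let $\mathcal G=\mathcal G(\mathcal Q)$ be the filter of Section 1. By Lemma 1.1 it is proper, and $G\in\mathcal G$ implies $\mathcal GG\in\mathcal G$.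

**Step 7: $\mathcal F\subseteq\mathcal G$.** This is half of item 1. First, $\mathcal F\subseteq\mathcal Q$. Let $F\in\mathcal F$ and $w\in\mathcal FF$, and put $F'=w^{-1}F\in\mathcal F$. Since $\mathcal F\subseteq e$,
$$w^{-1}(\sigma F)=\sigma F'=\tau(eF')\supseteq\tau(\mathcal FF')\in\mathcal P_0\subseteq\mathcal P',$$
because $\mathcal FF'\in\mathcal F$. As $\mathcal FF\in\mathcal F\subseteq z$, we get $F\in\mathcal Q$. Now consider the rule $K_u=u^{-1}F^\star$ for $u\in F^\star\cup\{1\}$ and $K_u=M$ otherwise. By (4.6), all $K_u$ lie in $\mathcal F\subseteq\mathcal Q$. By induction on $i$, $b_1\cdots b_i\in F^\star$ along any permitted sequence. So $W_K\subseteq F^\star\subseteq F$ and $F\in\mathcal G$. In particular $S\in\mathcal G$, so $\mathcal G$ is an idempotent filter.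

**Step 8: (Ind) for $(\mathcal G,I^+,\sigma)$.** This completes item 1. Let $G\supseteq W_K$, let $J'\subseteq I^+$ be finite and $t\in\{0,1\}^{J'}$. Put $Q=K_1\in\mathcal Q$. As $\bigcap_{i\in J'}O_i\in z$ and $Q\in\mathcal Q$, there is $w\in\bigcap_{i\in J'}O_i$ with $w^{-1}(\sigma Q)\in\mathcal P'$. By $I^+$-independence pick $c\in w^{-1}(\sigma Q)\cap Z(J',t)$. By (6.2), $wc\in\sigma Q\cap Z(J',t)$. Since $Q=K_1\subseteq W_K\subseteq G$, $wc\in\sigma G\cap Z(J',t)$. Finally $\sigma\in\hat O_{I^+}$ and $|I^+|=\mathfrak c$.

**Step 9: item 2.** Here the loop is run. For $u\in D_1$ let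
$$K_u=\{wcv:\ w,v\in O_j,\ c\in Z^\varepsilon,\ uwc\in D_0,\ uwcv\in A\cap D_1\}.$$
We claim that $K_u\in\mathcal Q$. Let $w\in O_j$ with $uw\in U$. If $c\in Z^\varepsilon$ and $uwc\in D_0$, then by (8.3) and $O_j\in\sigma$ the set of $v\in O_j$ with $uwcv\in A\cap D_1$ belongs to $\sigma$. All these $v$ satisfy $wcv\in K_u$, so $wc\in\sigma K_u$. Hence
$$w^{-1}(\sigma K_u)\supseteq Z^\varepsilon\cap(uw)^{-1}D_0\in\mathcal P',$$
as $(uw)^{-1}D_0\in\mathcal P$ by $uw\in U$. It remains to see that $z$ contains the set of these $w$. We have $O_j\in z$ since $j\in I\setminus J$, and $\{w:uw\in U\}=u^{-1}U\in z$ because $u\in D_1=zU$. This proves the claim.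

For $u\notin D_1$ let $K_u=M$. Since $1\in D_1$, induction gives $b_1\cdots b_i\in A\cap D_1$ for $1\le i\le n$ along any permitted sequence. So $W_K\subseteq A$ and $A\in\mathcal G$. Let
$$C=\{u\in M:\text{ every nonempty prefix of }u\text{ whose last letter is }j\text{-marked lies in }D_0\}.$$
This is prefix-closed. In $b_1\cdots b_n\in W_K$ write $b_i=w_ic_iv_i$ as in the definition of $K_{b_1\cdots b_{i-1}}$. Since $w_i,v_i\in O_j$ and $c_i\in Z^\varepsilon$, the only positions with $j$-marked letters are the last positions of the $c_i$, and $b_1\cdots b_{i-1}w_ic_i\in D_0$. So $W_K\subseteq C$ and $C\in\mathcal G$. An element $u\in C\cap L_j$ is a nonempty prefix of itself with $j$-marked last letter, so $u\in D_0$. Hence $C\cap L_j\subseteq D_0=\sigma A$.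

**Step 10: item 3.** Given $E_s\in\sigma$ $(s\in L_j)$, let $K_u=\{wcv:w\in M,\ c\in Z^\varepsilon,\ v\in E_{uwc}\}$; note that $uwc\in L_j$. For every $w\in M$ and $c\in Z^\varepsilon$ we have $(wc)^{-1}K_u\supseteq E_{uwc}\in\sigma$, so $wc\in\sigma K_u$. Thus $w^{-1}(\sigma K_u)\supseteq Z^\varepsilon\in\mathcal P'$ for every $w$, and $K_u\in\mathcal Q$. If $b_1\cdots b_n\in W_K$ with $b_n=w_nc_nv_n$ accordingly, put $s=b_1\cdots b_{n-1}w_nc_n\in L_j$; then $v_n\in E_s$. So $W_K\subseteq\{sv:s\in L_j,v\in E_s\}$.

**Step 11: item 4.** For all $u$ let $K_u=\{wcv:w\in O_j,\ c\in Z^\varepsilon,\ v\in M\}$. For $w\in O_j$ we have $w^{-1}(\sigma K_u)\supseteq Z^\varepsilon$, and $O_j\in z$, so $K_u\in\mathcal Q$. In $b_1\cdots b_n\in W_K$ with $b_1=w_1c_1v_1$ the first $j$-marked letter is the last letter $x$ of $c_1$, and $d_k(x)=\varepsilon$. So $W_K\subseteq V_\varepsilon$. This proves Lemma 7.1. $\square$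

## 9. A recursion of length $\mathfrak c$: proof of Theorem 2.1

Enumerate $\mathcal P(S)=\{B_\alpha:\alpha<\mathfrak c\}$ and fix $h:\mathfrak c\to\{0,1\}$. Fix also, independently of $h$, a choice function selecting for each system and each $B$ the data $A,e,I^+,j,k$ and, for each $\varepsilon$, the filter $\mathcal G$ and the set $C$ of Lemma 7.1, and another one selecting cluster points at limits. We construct systems $(\mathcal F_\alpha,I_\alpha,\tau_\alpha)$, $\alpha<\mathfrak c$, such that, with $T_\alpha=T_{\mathcal F_\alpha}$ and closures taken in $\beta M$, for all $\beta<\alpha$,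
$$\mathcal F_\beta\subseteq\mathcal F_\alpha,\quad I_\alpha\subseteq I_\beta,\quad |I_0\setminus I_\alpha|\le|\alpha|+\omega,\quad\tau_\alpha\in\overline{\tau_\beta T_\beta}. \tag{9.1}$$
The last condition is there for the limit steps.

**Step 1: the start.** Take the system $(\mathcal F_0,\mathfrak c,1)$ of Section 7, so $I_0=\mathfrak c$ and $\tau_0=1$.

**Step 2: successors.** Apply Lemma 7.1 to $(\mathcal F_\alpha,I_\alpha,\tau_\alpha)$ with $B=B_\alpha$ and $\varepsilon=h(\alpha)$. It gives $A_\alpha,e_\alpha,j_\alpha,k_\alpha,C_\alpha$, and we put $\mathcal F_{\alpha+1}=\mathcal G$, $I_{\alpha+1}=I^+$, $\tau_{\alpha+1}=\tau_\alpha e_\alpha$. To check the last part of (9.1): $\tau_{\alpha+1}\in\tau_\alpha T_\alpha$ since $e_\alpha\in T_\alpha$. For $\beta<\alpha$, continuity of $\rho_{e_\alpha}$ and $\tau_\alpha\in\overline{\tau_\beta T_\beta}$ give $\tau_{\alpha+1}\in\overline{\tau_\beta T_\beta e_\alpha}\subseteq\overline{\tau_\beta T_\beta}$, because $e_\alpha\in T_\alpha\subseteq T_\beta$ and $T_\beta$ is a semigroup. The other parts are clear, since only countably many indices are lost.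

**Step 3: limits.** Let $\mathcal F_\alpha=\bigcup_{\beta<\alpha}\mathcal F_\beta$. It is a proper filter containing $S$, and it is idempotent: if $F\in\mathcal F_\beta$, then $\mathcal F_\alpha F\supseteq\mathcal F_\beta F\in\mathcal F_\beta\subseteq\mathcal F_\alpha$. Let $I_\alpha=\bigcap_{\beta<\alpha}I_\beta$. Then $|I_0\setminus I_\alpha|\le|\alpha|\cdot(|\alpha|+\omega)=|\alpha|<\mathfrak c$, so $|I_\alpha|=\mathfrak c$. Let $\tau_\alpha$ be a cluster point of the net $(\tau_\beta)_{\beta<\alpha}$. For $\beta<\alpha$ all $\tau_\delta$ with $\beta<\delta<\alpha$ lie in the closed set $\overline{\tau_\beta T_\beta}$, so $\tau_\alpha$ does too. Likewise $\tau_\alpha\in\hat O_{I_\alpha}$, as $\tau_\delta\in\hat O_{I_\delta}\subseteq\hat O_{I_\alpha}$ for all $\delta<\alpha$.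

It remains to check (Ind). Let $F\in\mathcal F_\alpha$, say $F\in\mathcal F_\beta$ with $\beta<\alpha$, let $J\subseteq I_\alpha$ be finite and $t\in\{0,1\}^J$. Form $F^\star=F\cap\mathcal F_\beta F\in\mathcal F_\beta$. By (Ind) at $\beta$ there is $s\in\tau_\beta F^\star\cap Z(J,t)$. For every $v$ in the set $s^{-1}F^\star\in\tau_\beta$ we have $sv\in F^\star$, so $v^{-1}(s^{-1}F)=(sv)^{-1}F\in\mathcal F_\beta$. So for every $x\in T_\beta$ we have $x(s^{-1}F)\supseteq s^{-1}F^\star$, hence $x(s^{-1}F)\in\tau_\beta$, that is, $s^{-1}F\in\tau_\beta x$. Containing $s^{-1}F$ is a closed condition, so $s^{-1}F$ belongs to every element of $\overline{\tau_\beta T_\beta}$, in particular to $\tau_\alpha$. Thus $s\in\tau_\alpha F\cap Z(J,t)$.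

**Step 4: $p=\bigcup_{\alpha<\mathfrak c}\mathcal F_\alpha$ is an idempotent in $S^*$.** It is a proper filter containing $S$. For each $\alpha$ it contains $A_\alpha\in\{B_\alpha,S\setminus B_\alpha\}$, by item 2 of Lemma 7.1. So $p$ is an ultrafilter, $p\in\beta S$. If $F\in\mathcal F_\alpha$, then $pF\supseteq\mathcal F_\alpha F\in\mathcal F_\alpha\subseteq p$, so $F\in pp$. Thus $p\subseteq pp$, and $p=pp$ as both are ultrafilters. Since $S$ contains no idempotent (compare word lengths), $p\in S^*$. Finally $S_E\in\mathcal F_0\subseteq p$ for all finite $E\subseteq X$.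

**Step 5: $p$ has $(\dagger)$.** Let $q,r\in\beta S$ with $q=qp$ and $p=qr$. Fix $\alpha$ and put $A=A_\alpha$, $C=C_\alpha$, $L=L_{j_\alpha}$, $\sigma=\tau_{\alpha+1}$. By item 3 of Lemma 7.1 and $\mathcal F_{\alpha+1}\subseteq p$, Lemma 5.3 applies and gives $p=x\sigma$ with $L\in x$. By item 2, $C\in p$ is prefix-closed and $C\cap L\subseteq\sigma A$. So Lemma 5.2 gives $A_\alpha\in q$. Hence $A_\alpha\in p\cap q$ for every $\alpha<\mathfrak c$. Since $A_\alpha$ is $B_\alpha$ or $S\setminus B_\alpha$, and the $B_\alpha$ are all subsets of $S$, $q=p$.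

**Step 6: there are $2^{\mathfrak c}$ such $p$.** If $h\ne h'$ first differ at $\alpha$, the two constructions give the same system at stage $\alpha$ and use the same $j_\alpha,k_\alpha$ there, because these do not depend on $\varepsilon$. By item 4 the resulting ultrafilters contain, in some order, the sets $V_0$ and $V_1$ formed with these $j_\alpha,k_\alpha$. These sets are disjoint, so the ultrafilters differ. There are $2^{\mathfrak c}$ functions $h$, and $|\beta S|=2^{\mathfrak c}$. This proves Theorem 2.1, and with it the answer to (b). $\square$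

## 10. Passage to two generators, to $\kappa$ generators, and to the free group

**From countably many generators to two.** Let $F_2=\{a,b\}^+$, $x_n=a^nb$ $(n\ge0)$, and let $R$ be the set of words ending in $b$. Every word in $R$ factors uniquely into the $x_n$ (cut after each $b$), so $R$ is a subsemigroup of $F_2$, free on $X=\{x_n:n\ge0\}$. Identify $\beta R$ with $\{x\in\beta F_2:R\in x\}$, and take $p\in R^*\subseteq F_2^*$ from Theorem 2.1 applied to $R$.

We check that $p$ has $(\dagger)$ in $\beta F_2$. Let $q,r\in\beta F_2$, $q=qp$, $p=qr$. For $w,v\in F_2$ we have $wv\in R\iff v\in R$, so for all $x,y\in\beta F_2$: $R\in xy\iff R\in y$. Thus $R\in p$ gives $R\in qp=q$, and $R\in p=qr$ gives $R\in r$. So $q,r\in\beta R$, and $(\dagger)$ in $\beta R$ gives $q=p$. Hence $H_{F_2}(p)=\{p\}$ with $p\in F_2^*$. This answers (a), and also (c), as $F_2$ is infinite and cancellative.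

**To the free group.** A group $H_G(p)$ might be larger than $H_S(p)$. The next lemma rules this out under a mild hypothesis. Here $u$ is a *suffix* of $w$ if $w=w'u$ with $w'$ a possibly empty word.

**Lemma 10.1.** Let $G$ be the free group on $Y$, $S=Y^+\subseteq G$ the free semigroup, and $p\in S^*$ an idempotent no member of which is a subset of $S$ linearly ordered by "is a suffix of". Then $H_G(p)=H_S(p)$.

**Proof.** Let $q\in H_G(p)$ with inverse $r$. Let $P_+$ (resp. $E_+$) be the set of $g\in G\setminus\{1\}$ whose reduced form begins (resp. ends) with a letter of $Y$. The goal is to show that $q,r\in\beta S$.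

**Step 1: $P_+\in q$.** If not, then $G\setminus P_+\in q=pq$, so $P:=\{u\in S:\{g:ug\notin P_+\}\in q\}\in p$. If $u\in S$ and $ug\notin P_+$, then $u$ is completely canceled in $ug$, since otherwise $ug$ would begin with the first letter of $u$. So the reduced form of $g$ begins with $u^{-1}$. For any $u,u'\in P$ the two corresponding members of $q$ intersect, so there is $g$ whose reduced form begins with both $u^{-1}$ and $u'^{-1}$. Then one of $u^{-1},u'^{-1}$ is a prefix of the other, that is, one of $u,u'$ is a suffix of the other. So $P\in p$ is linearly ordered by "is a suffix of", a contradiction.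

**Step 2: $E_+\in q$.** Let $g\in G$. If $u\in S$ and $gu\notin E_+$, then $u$ is completely canceled, so the reduced form of $g$ ends with $u^{-1}$. There are only finitely many such $u$, and $p$ is nonprincipal, so $\{u:gu\in E_+\}\in p$ for every $g$. Hence $E_+\in qp=q$.

**Step 3: $q,r\in\beta S$.** Steps 1 and 2 used only $q=pq=qp$, so they hold for $r$ as well. As $S\in p=qr$, the set of $g\in E_+$ with $\{h:gh\in S\}\in r$ belongs to $q$. For such $g$, and for $h\in P_+$ with $gh\in S$, there is no cancellation in $gh$, so $g,h\in S$. For such $g$, the set of these $h$ belongs to $r$, since $P_+\in r$. This set is nonempty and contained in $S$, so $S\in r$, and every such $g$ lies in $S$. Hence $S\in q$ too.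

So $H_G(p)\subseteq\beta S$ is a subgroup of $\beta S$ with identity $p$, and $H_G(p)\subseteq H_S(p)$. The other inclusion is clear. $\square$

**Proof of Theorem 2.2, part 1.** Let $\kappa\ge2$, let $F_2=\{a,b\}^+\subseteq F_\kappa$ on two of the generators, and let $p\in F_2^*\subseteq F_\kappa^*$ be as above, obtained from Theorem 2.1 for $R$.

**Step 1: $(\dagger)$ in $\beta F_\kappa$.** In $F_\kappa$ we have $wv\in F_2\iff w,v\in F_2$. Let $q=qp$ and $p=qr$ with $q,r\in\beta F_\kappa$. From $F_2\in qr$ we get that $\{w:w^{-1}F_2\in r\}\in q$. For $w$ in this set, $w^{-1}F_2\ne\emptyset$, so $w\in F_2$ and $w^{-1}F_2=F_2$. Hence $F_2\in q$ and $F_2\in r$, and $(\dagger)$ in $\beta F_2$ gives $q=p$. So $H_{F_\kappa}(p)=\{p\}$.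

**Step 2: the hypothesis of Lemma 10.1.** Suppose that some $P\in p$ is linearly ordered by "is a suffix of". Since $w^{-1}(RR)\supseteq R\in p$ for $w\in R$, and $R\in p$, we have $RR\in pp=p$. So we may assume $P\subseteq RR$. A word of $RR$ whose last $R$-letter is $x_m$ ends in $ba^mb$, because the preceding $R$-letter ends in $b$. Two words ending in $ba^mb$ and $ba^nb$ with $m\ne n$ are not suffix-comparable: the longer would end in both $ba^mb$ and $ba^nb$, but the number of $a$'s between its last two $b$'s is only one number. So all words of $P$ have the same last $R$-letter $x_m$. But $p$ contains the set of words of $R$ that omit the $R$-letter $x_m$, and this set is disjoint from $P$, a contradiction.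

**Step 3: conclusion.** By Lemma 10.1, $H_{G_\kappa}(p)=H_{F_\kappa}(p)=\{p\}$. Theorem 2.1 applied to $R$ supplies $2^{\mathfrak c}$ such $p$, and they remain distinct in $\beta F_\kappa$. If $\kappa\le\omega$, then $|\beta F_\kappa|=2^{\mathfrak c}$, so there are exactly $2^{\mathfrak c}$. $\square$
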